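# Translates of monic integer polynomials as factors of chromatic polynomials of bicliques

## Coloring two cliques, and polynomials with only integer roots

All graphs are finite and simple. For a graph $G$ and a non-negative integer $x$, let $P(G;x)$ be the number of proper colorings of the vertices of $G$ using at most $x$ colors. This is a polynomial in $x$ with integer coefficients, the chromatic polynomial of $G$, and it is monic of degree equal to the number of vertices. We write
$$(u)_m=u(u-1)\cdots(u-m+1),\qquad (u)_0=1,$$
so that $P(K_m;x)=(x)_m$.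

**Definition.** A *biclique* is a graph $G$ whose vertex set can be partitioned into two (possibly empty) sets $V$ and $W$, each inducing a clique in $G$. Equivalently, the complement $H$ of $G$ is bipartite with parts $V$ and $W$.

The $4$-cycle is a biclique: its complement is two disjoint edges. Every complete graph is a biclique, with $V$ empty. The word is used here for a union of two cliques with some edges between them, not for a complete bipartite graph.

The work "Algebraic Properties of Chromatic Polynomials and Their Roots" contains the following conjecture, which these notes prove.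

**Conjecture.** For every monic polynomial $p(x)\in\mathbb Z[x]$ there exist a biclique $G$ and a non-negative integer $n$ such that $p(x-n)$ is a factor of $P(G;x)$.

Colorings of a biclique are easy to organize. Let $G$ be the complement of a bipartite graph $H$ with parts $V,W$, let $x\ge |V|+|W|$ be an integer, and put $y=x-|W|$. A proper coloring of $G$ gives distinct colors to the vertices of $W$, in $(x)_{|W|}$ ways. After that, $y$ colors are unused; call their set $Y$, and name each used color by the vertex of $W$ that carries it. A vertex $v\in V$ may take the color of $w\in W$ exactly when $v$ and $w$ are not adjacent in $G$, that is, when they are adjacent in $H$. Distinct vertices of $V$ take distinct colors. Hence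
$$P(G;x)=(x)_{|W|}\;g(y),\qquad y=x-|W|, \tag{1}$$
where $g(y)$ is the number of injections $f:V\to W\sqcup Y$ with $f(v)\in N_H(v)\cup Y$ for all $v$, and $|Y|=y\ge|V|$. In each case below we find a polynomial in $y$ that equals $g(y)$ for all large integers $y$. Then (1) is an identity of polynomials in $x$.

For the $4$-cycle, take $H$ to be the two edges $v_1w_1$ and $v_2w_2$. The injections number $y(y-1)$ (no vertex of $W$ used), plus $y+y$ (one used), plus $1$ (both used). So $g=y^2+y+1$ and $P(C_4;x)=x(x-1)\big((x-2)^2+(x-2)+1\big)$. The conjecture holds for $p=x^2+x+1$, with $n=2$.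

There is one situation in which $g$ factors completely.

**Lemma 1.** Let $v_1,\dots,v_m$ be the vertices of $V$, and suppose $N_1\subseteq N_2\subseteq\dots\subseteq N_m$ are finite sets of sizes $s_1\le\dots\le s_m$, disjoint from a set $Y$ of size $y\ge m$. The number of injections $f$ on $V$ with $f(v_j)\in N_j\cup Y$ for all $j$ is $\prod_{j=1}^m\big(y+s_j-(j-1)\big)$.

*Proof.* Choose $f(v_1),f(v_2),\dots$ in this order. When we reach $v_j$, the $j-1$ earlier images are distinct elements of $N_{j-1}\cup Y\subseteq N_j\cup Y$. So exactly $y+s_j-(j-1)$ choices remain, whatever was chosen before. $\square$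

This settles the conjecture for polynomials all of whose roots are integers. Let $p=\prod_{j=1}^d(x-r_j)$ with $d\ge1$ and integers $r_1\ge r_2\ge\dots\ge r_d$. Fix an integer $N\ge r_1$ and put
$$s_j=N-r_j+(j-1).$$
Then $0\le s_1\le s_2\le\dots\le s_d$. Let $W=\{w_1,\dots,w_{|W|}\}$ with $|W|\ge s_d$, let $V=\{v_1,\dots,v_d\}$, and join $v_j$ in $H$ to $w_1,\dots,w_{s_j}$. By Lemma 1, $g(y)=\prod_j(y+N-r_j)=p(y+N)$. By (1),
$$P(G;x)=(x)_{|W|}\;p\big(x-(|W|-N)\big).$$
Since $|W|$ may be any integer $\ge s_d$, the shift $n=|W|-N$ takes every value $\ge s_d-N=d-1-r_d$. For $p=x^2$, $N=0$, $|W|=1$, the graph $H$ is an isolated vertex $v_1$ and an edge $v_2w_1$, and $G$ is a path on three vertices, with $P=x(x-1)^2$.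

What changes when $p$ has roots that are not integers?

## Nested neighborhoods mean chordal graphs

A graph is *chordal* if it has no induced cycle of length at least $4$. Trees and complete graphs are chordal; $C_4$ is not.

**Lemma 2.** Let $G$ be the complement of a bipartite graph $H$ with parts $V,W$. If the neighborhoods $N_H(v)$, $v\in V$, are linearly ordered by inclusion, then $G$ is chordal.

*Proof.* An induced cycle of length at least $6$ contains three pairwise non-adjacent vertices. In a biclique two of any three vertices lie in the same clique, so this is impossible. An induced $C_5$ in $G$ would give in $H$ the complement of $C_5$, which is again $C_5$, an odd cycle in a bipartite graph. An induced $C_4$ in $G$ would give in $H$ two disjoint edges with no further edges between their ends. Write them $va$ and $v'a'$ with $v,v'\in V$ and $a,a'\in W$. Then $a\in N_H(v)\setminus N_H(v')$ and $a'\in N_H(v')\setminus N_H(v)$, so the two neighborhoods are not comparable. $\square$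

Chordal graphs cannot help with non-integer roots. A chordal graph has a perfect elimination ordering (Dirac 1961). Read in reverse, this is an ordering of the vertices in which the neighbors of each vertex that come before it form a clique. If the $i$-th vertex has $a_i$ earlier neighbors, these have received $a_i$ different colors, so $x-a_i$ choices remain, for every integer $x$ at least the number of vertices. Thus $P=\prod_i(x-a_i)$ with integers $a_i\ge0$. If $p$ does not split into linear factors over $\mathbb Z$, no chordal $G$ can have $p(x-n)$ as a factor, by unique factorization in $\mathbb Q[x]$. Some neighborhood must break the nesting. The theorem says that a single vertex doing so is enough.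

**Theorem 3.** Let $p\in\mathbb Z[x]$ be monic. There is $n_0=n_0(p)\ge0$ such that for every integer $n\ge n_0$ there is a biclique $G$ with
$$P(G;x)=p(x-n)\cdot\prod_j(x-a_j),\qquad a_j\in\mathbb Z.$$
Moreover $G$ can be chosen with a vertex $w$ such that $G-w$ is chordal.

The conjecture follows from the first sentence of the theorem. Let $d=\deg p$. If $d=0$, then $p=1$ and $G=K_1$ works for all $n\ge0$. If $d=1$, the construction above gives the result: there $G$ itself is chordal by Lemma 2, and so is $G-w$ for any vertex $w$. From now on $d\ge2$.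

## A single vertex used as a switch

Start from nested neighborhoods in $H$ and add one vertex $w$ to $W$, with arbitrary neighbors in $V$. An injection $f$ uses $w$ at most once. Process $V$ in its nested order. Until some vertex takes $w$, every image blocks a choice for the later vertices; the vertex that takes $w$ blocks nothing, so after it each vertex has one choice more. We arrange $V$ in blocks. A block of size $m$ contributes a product of $m$ consecutive linear factors, and one extra choice moves this window up by one: it loses its lowest factor and gains a new highest one. All other factors are common to both cases. So each block contributes, up to a common factor, its low end before the switch and its high end after the switch.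

We take $d$ blocks with the same ends and then go to the next lower pair of ends.

**Proposition 4.** Let $y_0>y_1>\dots>y_R$ be integers ($R\ge1$), $\delta_t=y_t-y_{t+1}$, $A_t=z+y_t$, and let $b_{t,i}$ be integers with $0\le b_{t,i}\le\delta_t$ $(0\le t\le R-1,\ 1\le i\le d)$. Put
$$Q(z)=A_R^d+\sum_{t=0}^{R-1}\sum_{i=1}^d b_{t,i}\,A_t^{d-i}A_{t+1}^{i-1}. \tag{2}$$
Then there is an integer $c$ such that for every integer $c'\ge c$ there is a biclique $G$ with $P(G;x)=Q(x-c')\cdot\prod_j(x-a_j)$, $a_j\in\mathbb Z$. Moreover $G-w$ is chordal for some vertex $w$.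

*Proof.*

**The graph.** We first fix block sizes and neighborhoods, and check that the neighborhoods are nested. List the pairs $(t,i)$ lexicographically as $k=1,\dots,r$, where $r=Rd$. For $k=(t,i)$ put
$$U_k=y_t,\quad L_k=y_{t+1},\quad m_k=U_k-L_k=\delta_t\ge1,\quad b_k=b_{t,i},\quad M_k=m_1+\dots+m_k,$$
with $M_0=0$. If $i<d$ then $U_{k+1}=y_t>L_k$; if $i=d$ then $U_{k+1}=y_{t+1}=L_k$. So $U_{k+1}\ge L_k$ always. Fix an integer $\kappa\ge1-y_0$ and put
$$n_k=\kappa+U_k-1+M_{k-1}.$$
Then $n_1=\kappa+y_0-1\ge0$ and $n_{k+1}-n_k=U_{k+1}-U_k+m_k=U_{k+1}-L_k\ge0$. So $0\le n_1\le\dots\le n_r$.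

Let $H$ be the bipartite graph with parts $V=V_1\sqcup\dots\sqcup V_r$, $|V_k|=m_k$, and
$$W=\{w_1,\dots,w_{n_r}\}\cup\{w\}\cup W_0,$$
where $W_0$ consists of any number of vertices isolated in $H$. Every vertex of $V_k$ is adjacent to $w_1,\dots,w_{n_k}$. The vertex $w$ is adjacent to exactly $b_k$ vertices of each $V_k$, which is possible because $0\le b_k\le m_k$. Let $G$ be the complement of $H$.

**Counting injections.** We compute $g(y)$ of (1) by splitting according to which vertex, if any, is sent to $w$. Let $y\ge|V|$ and $z=y+\kappa$. Order $V$ with $V_1$ first, then $V_2$, and so on. By the choice of $n_k$,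
$$y+n_k-M_{k-1}=z+U_k-1. \tag{3}$$

If $w\notin f(V)$, Lemma 1 applies with the nested sets $\{w_1,\dots,w_{n_k}\}$. The vertices of $V_k$ have $M_{k-1},M_{k-1}+1,\dots,M_{k-1}+m_k-1$ predecessors, so by (3) the block $V_k$ contributes $(z+U_k-1)_{m_k}$.

If $f(v^*)=w$ with $v^*\in V_k$, apply Lemma 1 to $V\setminus\{v^*\}$. Blocks $V_l$ with $l<k$ contribute $(z+U_l-1)_{m_l}$ as before. The block $V_k$ has one vertex less and contributes $(z+U_k-1)_{m_k-1}$. For $l>k$, every vertex of $V_l$ has one predecessor less, so $V_l$ contributes $(z+U_l)_{m_l}$. There are $b_k$ choices of $v^*$ in $V_k$. Therefore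
$$g=\prod_l(z+U_l-1)_{m_l}+\sum_k b_k\prod_{l<k}(z+U_l-1)_{m_l}\cdot(z+U_k-1)_{m_k-1}\cdot\prod_{l>k}(z+U_l)_{m_l}.$$

**Extracting common factors.** We now isolate the low and high ends of each block. Let $C_l=(z+U_l-1)_{m_l-1}$. Since $U_l-m_l=L_l$,
$$(z+U_l-1)_{m_l}=C_l\,(z+L_l),\qquad (z+U_l)_{m_l}=(z+U_l)\,C_l .$$
Hence
$$g=\prod_lC_l\cdot\Big[\prod_l(z+L_l)+\sum_kb_k\prod_{l<k}(z+L_l)\prod_{l>k}(z+U_l)\Big].$$
Each pair of ends occurs $d$ times, so $\prod_l(z+L_l)=A_1^d\cdots A_R^d$. For $k=(t,i)$, the blocks before $k$ are all $(s,\cdot)$ with $s<t$, with low ends $A_1,\dots,A_t$, and $(t,1),\dots,(t,i-1)$, with low end $A_{t+1}$. The blocks after $k$ are $(t,i+1),\dots,(t,d)$, with high end $A_t$, and all $(s,\cdot)$ with $t<s\le R-1$, with high end $A_s$. So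
$$\prod_{l<k}(z+L_l)\prod_{l>k}(z+U_l)=\big(A_1^d\cdots A_t^d\,A_{t+1}^{i-1}\big)\big(A_t^{d-i}\,A_{t+1}^d\cdots A_{R-1}^d\big)=A_1^d\cdots A_{R-1}^d\cdot A_t^{d-i}A_{t+1}^{i-1}.$$
The bracket therefore equals $A_1^d\cdots A_{R-1}^d\,Q(z)$. Since $z=x-|W|+\kappa$, (1) gives
$$P(G;x)=(x)_{|W|}\prod_lC_l\prod_{s=1}^{R-1}A_s^d\cdot Q(x-|W|+\kappa)$$
for all large integers $x$, hence identically. All factors other than $Q$ are products of terms $x-a$ with $a\in\mathbb Z$. The number $|W_0|$ is arbitrary, so $c'=|W|-\kappa$ takes every integer value $\ge c:=n_r+1-\kappa$.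

**Chordality.** In $H-w$ the neighborhoods of the vertices of $V$ are the nested sets $\{w_1,\dots,w_{n_k}\}$. By Lemma 2, $G-w$ is chordal. $\square$

Here is the smallest instance worth doing by hand. Let $d=2$, $R=1$, $y_0=1$, $y_1=-1$, $b_{0,1}=b_{0,2}=1$, $\kappa=0$, $W_0=\emptyset$. Then $n_1=0$, $n_2=2$. The block $V_1$ has two vertices with no neighbors among $w_1,w_2$; the block $V_2$ has two vertices adjacent to both; $w$ is adjacent to one vertex of each block. With $y=x-3$ the count is
$$g=y^2(y-1)^2+y\cdot y(y+1)+y(y-1)\cdot y=y^2\big[(y-1)^2+(y+1)+(y-1)\big]=y^2(y^2+1).$$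
So $P(G;x)=x(x-1)(x-2)(x-3)^2\big((x-3)^2+1\big)$: a biclique on seven vertices with chromatic roots $3\pm\sqrt{-1}$.

## One pair of levels: all quadratics, and a cubic that escapes

It remains to write $p(z-h)$ in the form (2) for some integer $h\ge 0$. The first thing to try is $R=1$. Write $a=A_1$, $\delta=\delta_0$, $b_i=b_{0,i}$, so $A_0=a+\delta$.

For $d=2$ this succeeds. Let $p=x^2+ux+v$. For an integer $s$,
$$p(a+s)=a^2+(2s+u)a+p(s),\qquad a^2+b_1(a+\delta)+b_2a=a^2+(b_1+b_2)a+b_1\delta .$$
Take $\delta=p(s)$, $b_1=1$, $b_2=2s+u-1$. For large $s$ we have $\delta\ge1$ and $0\le b_2\le\delta$, because $p(s)$ grows quadratically. Since we may choose $y_0=0$, $y_1=-\delta$, this gives $Q(z)=p(z-\delta+s)$, and $\delta-s\ge0$ for large $s$. So every monic quadratic is covered.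

For $d=3$ it fails, for instance for $p=x^3-x-1$: no data with $R=1$ give $Q(z)=p(z-h)$ for any integer $h$. Suppose some do; then $Q=p(a+s)$ with an integer $s$. Comparing
$$p(a+s)=a^3+3s\,a^2+(3s^2-1)a+(s^3-s-1)$$
with $a^3+b_1(a+\delta)^2+b_2(a+\delta)a+b_3a^2$ gives
$$3s=b_1+b_2+b_3,\qquad 3s^2-1=(2b_1+b_2)\delta,\qquad s^3-s-1=b_1\delta^2 .$$
Let $\ell$ be a prime dividing $\delta$. From $3(s^3-s-1)=s(3s^2-1)-(2s+3)$ we get $\ell\mid 2s+3$. From $4(3s^2-1)=3(2s+3)(2s-3)+23$ we get $\ell=23$, and then $s\equiv10\pmod{23}$. Write $s=10+23m$. Since $10^3-10-1=989$ and $3\cdot10^2-1=299=23\cdot13$,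
$$s^3-s-1\equiv989+23m\cdot299\equiv989\equiv460\pmod{529}.$$
This contradicts $23^2=529\mid s^3-s-1$. So $\delta=1$ and $b_i\in\{0,1\}$, whence $3s\in\{0,1,2,3\}$ and $s\in\{0,1\}$. In both cases $b_1=s^3-s-1=-1$, a contradiction.

The reason is visible in (2). Modulo a prime dividing $\delta$, the polynomials $A_0^{d-i}A_1^{i-1}$ all coincide with $A_1^{d-1}$, so $Q$ has a root of multiplicity at least $d-1$ modulo that prime. One pair of levels cannot produce arbitrary coefficients. Two pairs with coprime differences $\delta_0,\delta_1$ remove the congruence obstruction, as we shall see. But then the integer solutions $b_{t,i}$ come out of a divisibility argument with no bound on their size, while Proposition 4 demands $0\le b_{t,i}\le\delta_t$.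

## Three scales of levels

The plan is this. Solve for $b$ in real numbers, far inside the box $0\le b_{t,i}\le\delta_t$. Solve for $b$ in integers, with no control of size. The two solutions differ by a real linear relation among the polynomials $A_t^{d-i}A_{t+1}^{i-1}$. If every real relation is close to an integer relation, compared with the size of the box, we can move the integer solution into the box. So we want levels $y_t$ for which there are many short integer relations.

**Proposition 5.** For every monic $p\in\mathbb Z[x]$ of degree $d\ge2$ there are an integer $h\ge0$ and data as in Proposition 4 with $Q(z)=p(z-h)$.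

**Setup.** Let $R=d^3$. For an even integer $M\ge2$ let
$$y_t=-tM^2+t^dM+t^{d^2}\qquad(0\le t\le R),$$
so that
$$\delta_t=M^2-\big((t+1)^d-t^d\big)M-\big((t+1)^{d^2}-t^{d^2}\big). \tag{4}$$
For large $M$ all $\delta_t\ge1$, and $\delta_t/M^2\to1$ as $M\to\infty$. The levels are nearly equally spaced at distance $M^2$, with two smaller perturbations, of scales $M$ and $1$. Consecutive scales differ by a factor $M$, and the box has side about $M^2$; relations that trade one scale for the next will cost only about $M$. With only two scales, say $y_t=-tN+t^d$, the trade would cost about $N$, which is the side of the box, and nothing would compare the two constants.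

Let $\mathbb Z[z]_{<d}$ denote the integer polynomials of degree less than $d$, and similarly over other rings. Put
$$T_{t,i}=A_t^{d-i}A_{t+1}^{i-1},\qquad \mathcal I=\{0,\dots,R-1\}\times\{1,\dots,d\},\qquad r=|\mathcal I|=Rd .$$
Each $T_{t,i}$ is monic of degree $d-1$. Put $p_M(z)=p(z-M^2/2)$, which lies in $\mathbb Z[z]$ because $M$ is even, and $E=p_M-A_R^d\in\mathbb Z[z]_{<d}$. We must find $M$ and integers $b_{t,i}$ with
$$E=\sum_{(t,i)\in\mathcal I} b_{t,i}T_{t,i},\qquad 0\le b_{t,i}\le\delta_t. \tag{5}$$
Then $Q(z)=A_R^d+E=p(z-h)$ with $h=M^2/2$. The proof occupies the next four sections.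

## Coprime differences give integer solutions

**Step 1.** The purpose of this step is to solve $E=\sum b_{t,i}T_{t,i}$ in integers of any size. *There is an integer $\rho\ge1$, depending only on $d$, such that if $2\rho\mid M$ then the $T_{t,i}$ generate the group $\mathbb Z[z]_{<d}$.*

Let $\Lambda_t$ be the $\mathbb Z$-span of $T_{t,1},\dots,T_{t,d}$, that is, of all $A_t^aA_{t+1}^b$ with $a+b=d-1$. We have $A_t-A_{t+1}=\delta_t$ and
$$y_tA_{t+1}-y_{t+1}A_t=(y_t-y_{t+1})z=\delta_tz .$$
Hence, for $0\le j\le d-1$,
$$\delta_t^{d-1}z^j=(A_t-A_{t+1})^{d-1-j}\,(y_tA_{t+1}-y_{t+1}A_t)^j\in\Lambda_t, \tag{6}$$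
since the right side expands as an integer form of degree $d-1$ in $A_t,A_{t+1}$. If $\gcd(\delta_0,\delta_1)=1$, then also $\gcd(\delta_0^{d-1},\delta_1^{d-1})=1$. An integer combination of (6) for $t=0$ and $t=1$ then gives $z^j\in\Lambda_0+\Lambda_1$ for every $j\le d-1$, as required.

It remains to make $\delta_0,\delta_1$ coprime. By (4),
$$\delta_0=M^2-M-1,\qquad \delta_1=M^2-(2^d-1)M-(2^{d^2}-1).$$
Put $\sigma=2^d-2$ and $\omega=2^{d^2}-2$, so $\omega>\sigma>0$ and $\delta_0-\delta_1=\sigma M+\omega$. Let $g$ be a common divisor of $\delta_0$ and $\delta_1$. Then $\sigma M\equiv-\omega\pmod g$, and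
$$0\equiv\sigma^2\delta_0=(\sigma M)^2-\sigma(\sigma M)-\sigma^2\equiv\omega^2+\sigma\omega-\sigma^2\pmod g .$$
Let $\rho=\omega^2+\sigma\omega-\sigma^2$, which is positive. We have shown $g\mid\rho$. If $2\rho\mid M$, then $g\mid M$, so $g$ divides $M^2-M-\delta_0=1$. Thus $\gcd(\delta_0,\delta_1)=1$. From now on $2\rho\mid M$.

## Relations of size $M$

**Step 2.** The purpose of this step is to show that integer relations are dense among real relations at scale $M$. Let
$$\Lambda_{\mathbb R}=\Big\{e\in\mathbb R^{\mathcal I}:\sum e_{t,i}T_{t,i}=0\Big\},\qquad \Lambda=\Lambda_{\mathbb R}\cap\mathbb Z^{\mathcal I}.$$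
*There is $C_1=C_1(d)$, independent of $M$, such that each point of $\Lambda_{\mathbb R}$ is within sup-norm distance $C_1M$ of $\Lambda$.*

Look first at $d=2$, where $T_{t,1}=A_t$ and $y_t=-tM^2+t^2M+t^4$. Taking differences in $t$,
$$A_0-2A_1+A_2=2M+14,\qquad A_0-4A_1+6A_2-4A_3+A_4=24 .$$
So $12(A_0-2A_1+A_2)-(M+7)(A_0-4A_1+6A_2-4A_3+A_4)=0$, a relation whose coefficients are of order $M$. It expresses that $M$ is $M$ times $1$: it trades the middle scale for the lowest. The general argument makes the scales into independent symbols.

Let $\mathcal S$ be the space of homogeneous polynomials of degree $d-1$ in four variables $\zeta,\nu,\mu,\varepsilon$ over $\mathbb Q$, and put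
$$\hat A_t=\zeta-t\nu+t^d\mu+t^{d^2}\varepsilon,\qquad \hat T_{t,i}=\hat A_t^{d-i}\hat A_{t+1}^{i-1}\in\mathcal S .$$
These do not depend on $M$. The substitution $\zeta\mapsto z$, $\nu\mapsto M^2$, $\mu\mapsto M$, $\varepsilon\mapsto1$ defines a linear map $\pi_M:\mathcal S\to\mathbb Q[z]_{<d}$ with $\pi_M(\hat T_{t,i})=T_{t,i}$.

**Step 2a.** We show that the $\hat T_{t,i}$ span $\mathcal S$, so that every monomial in the symbols can be expressed through them. Let $\lambda$ be a linear functional on $\mathcal S$ that vanishes on $\hat T_{t,1}=\hat A_t^{d-1}$ for $0\le t\le R-1$. By the multinomial theorem, $\lambda(\hat A_t^{d-1})$ equals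
$$\sum_{a_0+a_1+a_2+a_3=d-1}(-1)^{a_1}\binom{d-1}{a_0,a_1,a_2,a_3}\,\lambda(\zeta^{a_0}\nu^{a_1}\mu^{a_2}\varepsilon^{a_3})\;t^{\,a_1+da_2+d^2a_3}.$$
This is a polynomial in $t$ of degree at most $(d-1)d^2<d^3=R$, and it vanishes at the $R$ points $t=0,\dots,R-1$. So it is the zero polynomial. The exponents $a_1+da_2+d^2a_3$ are pairwise distinct: they are base-$d$ expansions with digits $a_1,a_2,a_3\le d-1$, and $a_0$ is determined by the digits. So no two terms combine, and as the multinomial coefficients are nonzero, $\lambda$ vanishes on every monomial. Thus $\lambda=0$. A set on which only the zero functional vanishes spans, so already the $\hat T_{t,1}$ span $\mathcal S$.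

**Step 2b.** We now lift a spanning set of the kernel of $\pi_M$ to integer relations of size $O(M)$. By Step 2a the map
$$\Phi:\mathbb Q^{\mathcal I}\to\mathcal S,\qquad \Phi(e)=\sum e_{t,i}\hat T_{t,i},$$
is surjective, and it depends only on $d$. Choose, depending only on $d$: integer vectors $f_j$ forming a basis of $\ker\Phi$; an integer $q\ge1$; and for each monomial $m\in\mathcal S$ a vector $v_m\in\mathbb Z^{\mathcal I}$ with $\Phi(v_m)=q\,m$. (Take rational preimages of the monomials and let $q$ be a common denominator.)

Next, $\ker\pi_M$. For a monomial $m'$ of degree $d-2$, the elements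
$$\nu m'-M\mu m',\qquad \mu m'-M\varepsilon m' \tag{7}$$
lie in $\ker\pi_M$, because $M^2-M\cdot M=0$ and $M-M\cdot1=0$. Let $K$ be their span. Modulo $K$ we may replace any factor $\nu$ by $M\mu$ and any factor $\mu$ by $M\varepsilon$. So every monomial is congruent to a multiple of some $\zeta^a\varepsilon^{d-1-a}$ with $0\le a\le d-1$, and $K$ has codimension at most $d$ in $\mathcal S$. On the other hand $\pi_M(\zeta^a\varepsilon^{d-1-a})=z^a$, so $\pi_M$ maps onto the $d$-dimensional space $\mathbb Q[z]_{<d}$ and $\ker\pi_M$ has codimension exactly $d$. Since $K\subseteq\ker\pi_M$, we get $K=\ker\pi_M$.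

The kernel of $\pi_M\circ\Phi$ is the preimage of $\ker\pi_M$ under $\Phi$. It is spanned by $\ker\Phi$ and by one preimage of a nonzero multiple of each element of a spanning set of $\ker\pi_M$. So it is spanned over $\mathbb Q$ by the vectors
$$f_j,\qquad v_{\nu m'}-Mv_{\mu m'},\qquad v_{\mu m'}-Mv_{\varepsilon m'},$$
the last two kinds being sent by $\Phi$ to $q$ times the elements (7). All these are integer vectors $e$ with $\sum e_{t,i}T_{t,i}=\pi_M(\Phi(e))=0$, so they lie in $\Lambda$. Their sup norms are at most $C_0M$, where $C_0=\max\big(\max_j\|f_j\|_\infty,\,2\max_m\|v_m\|_\infty\big)$ depends only on $d$. They span $\Lambda_{\mathbb R}$ over $\mathbb R$, because $\Lambda_{\mathbb R}$ is the real solution space of a linear system with rational coefficients and is therefore spanned by rational solutions.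

Pick a basis $u_1,u_2,\dots$ of $\Lambda_{\mathbb R}$ among these vectors; it has at most $r$ members. Any point of $\Lambda_{\mathbb R}$ is $\sum_jc_ju_j$ with real $c_j$. The point $\sum_j\lfloor c_j\rfloor u_j$ lies in $\Lambda$ and differs from it by at most $\sum_j\|u_j\|_\infty\le rC_0M$ in sup norm. So $C_1=rC_0$ works.

## A real solution deep inside the box

**Step 3.** The purpose of this step is a real solution at distance of order $M^2$ from the walls of the box. *There are $\eta=\eta(d)>0$ and $M_0$ such that for $M\ge M_0$ there are reals $b^*_{t,i}$ with*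
$$E=\sum b^*_{t,i}T_{t,i},\qquad \eta M^2\le b^*_{t,i}\le\delta_t-\eta M^2 .$$

**Step 3a.** We rescale, so as to reach a limit problem that involves only $d$. Put $z=M^2w$, $b=M^2\beta$, and divide the equation by $M^{2d}$. It becomes
$$\tilde E=\sum\beta_{t,i}\tilde T_{t,i}, \tag{8}$$
where
$$\tilde T_{t,i}=\Big(w+\frac{y_t}{M^2}\Big)^{d-i}\Big(w+\frac{y_{t+1}}{M^2}\Big)^{i-1},\qquad \tilde E=\frac{p\big(M^2(w-\frac12)\big)}{M^{2d}}-\Big(w+\frac{y_R}{M^2}\Big)^d .$$
As $M\to\infty$ we have $y_t/M^2\to-t$. In $p(M^2(w-\frac12))/M^{2d}$ the term of $p$ of degree $j<d$ is divided by $M^{2(d-j)}$ and disappears. So, coefficientwise,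
$$\tilde T_{t,i}\to\tau_{t,i}=(w-t)^{d-i}(w-t-1)^{i-1},\qquad \tilde E\to(w-\tfrac12)^d-(w-R)^d .$$
The particular polynomial $p$ has dropped out.

**Step 3b.** We solve the limit equation
$$(w-\tfrac12)^d-(w-R)^d=\sum\beta_{t,i}\tau_{t,i} \tag{9}$$
with all $\beta_{t,i}$ strictly between $0$ and $1$. Since $(w-t)-(w-t-1)=1$, the factorization of a difference of $d$-th powers gives $\sum_{i=1}^d\tau_{t,i}=(w-t)^d-(w-t-1)^d$. Summing over $t$, $\sum_{t,i}\tau_{t,i}=w^d-(w-R)^d$. With $\beta=1-\gamma$, equation (9) is therefore equivalent to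
$$w^d-(w-\tfrac12)^d=\sum\gamma_{t,i}\tau_{t,i}, \tag{10}$$
and we want all $\gamma_{t,i}\in(0,1)$.

There is a solution supported on $t=0$. Let
$$\theta_i=2^{-d}\sum_{j=i}^d\binom dj\in(0,1)\qquad(1\le i\le d).$$
Write $a=w$, $b=w-1$, so $a-b=1$ and $\tau_{0,i}=a^{d-i}b^{i-1}=a^{d-i+1}b^{i-1}-a^{d-i}b^i$. Then
$$\sum_{i=1}^d\theta_i\tau_{0,i}=\theta_1a^d+\sum_{j=1}^{d-1}(\theta_{j+1}-\theta_j)a^{d-j}b^j-\theta_db^d .$$
Here $\theta_1=1-2^{-d}$, $\theta_{j+1}-\theta_j=-2^{-d}\binom dj$ and $\theta_d=2^{-d}$. So the sum equals
$$a^d-2^{-d}\sum_{j=0}^d\binom dja^{d-j}b^j=a^d-\Big(\frac{a+b}2\Big)^d=w^d-(w-\tfrac12)^d .$$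
Thus $\gamma_{0,i}=\theta_i$, $\gamma_{t,i}=0$ for $t\ge1$, solves (10). For $d=2$ this reads $\frac34w+\frac14(w-1)=w-\frac14=w^2-(w-\frac12)^2$.

The values $0$ for $t\ge1$ lie on the boundary, so we push them inside. The $d$ polynomials $\tau_{0,i}=w^{d-i}(w-1)^{i-1}$ span $\mathbb R[w]_{<d}$, because $w^j=(w-(w-1))^{d-1-j}w^j$ expands into them for $0\le j\le d-1$; hence they form a basis. So there are reals $\xi_i$ with
$$\sum_i\xi_i\tau_{0,i}=\sum_{t\ge1}\sum_i\tau_{t,i}.$$
For $\epsilon>0$ the choice $\gamma_{0,i}=\theta_i-\epsilon\xi_i$, $\gamma_{t,i}=\epsilon$ for $t\ge1$, again solves (10). For small $\epsilon=\epsilon(d)$ all these numbers lie in $(0,1)$. So there are $\eta=\eta(d)>0$ and a solution $\beta^0$ of (9) with $2\eta\le\beta^0_{t,i}\le1-2\eta$.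

**Step 3c.** We return to finite $M$. Keep $\beta_{t,i}=\beta^0_{t,i}$ for $t\ge1$ and solve (8) for $\beta_{0,1},\dots,\beta_{0,d}$. This is a $d\times d$ linear system whose matrix consists of the coefficients of $\tilde T_{0,1},\dots,\tilde T_{0,d}$. The matrix converges to that of the basis $\tau_{0,1},\dots,\tau_{0,d}$, which is invertible, and the right side $\tilde E-\sum_{t\ge1}\beta^0_{t,i}\tilde T_{t,i}$ converges too. So for large $M$ the system is uniquely solvable, and $\beta_{0,i}\to\beta^0_{0,i}$. For large $M$ all $\beta_{t,i}$ lie in $[\frac32\eta,\,1-\frac32\eta]$. Put $b^*=M^2\beta$. Then $b^*_{t,i}\ge\frac32\eta M^2\ge\eta M^2$. Since $\delta_t/M^2\to1$, for large $M$ we have $M^2\le\delta_t+\frac12\eta M^2$, so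
$$b^*_{t,i}\le M^2-\tfrac32\eta M^2\le\delta_t-\eta M^2 .$$
How large $M$ must be depends on $p$; the number $\eta$ does not.

## Moving the integer solution into the box

**Step 4.** Here the three ingredients combine. Choose $M$ divisible by $2\rho$, with all $\delta_t\ge1$, with $M\ge M_0$ and $M\ge C_1/\eta$. By Step 1 there is $b^0\in\mathbb Z^{\mathcal I}$ with $\sum b^0_{t,i}T_{t,i}=E$. Let $b^*$ be as in Step 3. Both solve the same linear equation, so $b^*-b^0\in\Lambda_{\mathbb R}$. By Step 2 there is $e\in\Lambda$ with
$$\|b^*-b^0-e\|_\infty\le C_1M\le\eta M^2 .$$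
Put $b=b^0+e\in\mathbb Z^{\mathcal I}$. Then $\sum b_{t,i}T_{t,i}=E$ and $|b_{t,i}-b^*_{t,i}|\le\eta M^2$, so $0\le b_{t,i}\le\delta_t$ by Step 3. This is (5), and Proposition 5 is proved with $h=M^2/2$. $\square$

**Proof of Theorem 3 for $d\ge2$.** By Proposition 5 there are data with $Q(z)=p(z-h)$. By Proposition 4 there is $c$ such that for every integer $c'\ge c$ there is a biclique $G$, with $G-w$ chordal for some vertex $w$, satisfying
$$P(G;x)=Q(x-c')\prod_j(x-a_j)=p\big(x-(c'+h)\big)\prod_j(x-a_j),\qquad a_j\in\mathbb Z .$$
Let $n_0=\max(0,c+h)$. Every integer $n\ge n_0$ is $c'+h$ with $c'=n-h\ge c$. $\square$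

So the conjecture is true.

## Splitting fields, chordality, shifts, and the converse

**Splitting fields and roots.** The cofactor $P(G;x)/p(x-n)$ in Theorem 3 is a product of factors $x-a$ with $a\in\mathbb Z$, so the splitting field of $P(G;x)$ is exactly that of $p$. Every finite Galois extension $K$ of $\mathbb Q$ is generated by one element, which after multiplication by a positive integer is an algebraic integer; its minimal polynomial is monic in $\mathbb Z[x]$ and has splitting field $K$. So every finite Galois extension of $\mathbb Q$ is the splitting field of the chromatic polynomial of a biclique. Taking for $p$ the minimal polynomial of an algebraic integer $\alpha$, we see that $\alpha+n$ is a chromatic root of a biclique for all large $n$. Applied to a product $p_1\cdots p_s$, with repetitions allowed, the theorem realizes finitely many polynomials with the same shift $n$ and arbitrary multiplicities in one biclique.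

**One vertex beyond chordal.** In Theorem 3 the graph $G$ is a chordal biclique plus one vertex. If $p$ does not split into linear factors over $\mathbb Z$, this is optimal: as shown after Lemma 2, $G$ itself cannot be chordal.

**Admissible shifts.** Let $S(p)$ be the set of $n\ge0$ such that $p(x-n)\mid P(G;x)$ for some biclique $G$. If $n\in S(p)$, then $n+1\in S(p)$: join a new vertex to all of $G$. The result is a biclique, and coloring the new vertex first shows that its chromatic polynomial is $x\,P(G;x-1)$, which is divisible by $p(x-1-n)$. By Theorem 3, $S(p)\ne\emptyset$, so $S(p)=\{n\ge n_p\}$ for some integer $n_p\ge0$. The shift cannot be bounded uniformly in $p$. Take $p=x+a$. The root $n-a$ of $p(x-n)$ must be $\ge0$, because the coefficients of a chromatic polynomial alternate in sign (Whitney 1932) and so it has no negative roots. Conversely, if $n\ge\max(0,a)$, the graph $K_m$ with $m=n-a+1\ge1$ has chromatic polynomial $(x)_m$, which has the factor $x-(m-1)=x-(n-a)=p(x-n)$. Hence $S(x+a)=\{n\ge\max(0,a)\}$ exactly.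

**Converse.** For any graph $G$, $P(G;x)$ is monic in $\mathbb Z[x]$, so by Gauss's lemma every monic factor of it over $\mathbb Q$ lies in $\mathbb Z[x]$. Together with Theorem 3: up to integer translation, the monic rational factors of chromatic polynomials of bicliques (equivalently, of all graphs) are exactly the monic polynomials in $\mathbb Z[x]$.
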